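\title{A safe acyclic digraph without a kernel}

\begin{abstract}
A kernel of a digraph is an independent set into which every other vertex sends
an edge, and a digraph is safe if none of its rays is dominated by infinitely
many vertices. Safe digraphs without odd cycles and with finitely many ends
have kernels. We show that this fails for arbitrarily many ends: there is an
acyclic digraph on $\aleph_1$ vertices, in which no vertex dominates any ray,
that has no kernel. This digraph does not even have a nonempty semikernel, and
it has exactly $2^{\aleph_0}$ ends. A kernel would assign countable ordinals to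
the nodes of the tree $\omega^{<\omega}$ so that every node has a child with a
smaller ordinal; the ordinals are passed from node to node in binary code,
which provides finite cuts along every ray.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a directed graph, finite or infinite. If $v\to w$ is an edge, then
$w$ is an \emph{out-neighbor} of $v$. Paths and cycles are always directed, and
$w$ is \emph{reachable} from $v$ if there is a path, possibly trivial, from $v$
to $w$. A set of vertices is \emph{independent} if no edge has both ends in it.
A \emph{kernel} of $G$ is an independent set $K$ such that every vertex outside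
$K$ has an out-neighbor in $K$. The digraph $G$ is \emph{solvable} if it has a
kernel, and \emph{kernel-perfect} if every induced subgraph of $G$ has a
kernel.

The two conditions on a kernel combine into one: $K$ is a kernel if and only
if, for every vertex $v$,
\begin{equation}\label{eq:nor}
 v\in K\iff \text{no out-neighbor of $v$ lies in $K$.}
\end{equation}
Indeed, the implication from left to right, for all $v$, is independence, and
the converse is the second condition. So a digraph is a system of Boolean
equations, one for each vertex, and a kernel is a solution. Along a cycle with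
no further edges, \eqref{eq:nor} says that membership in $K$ alternates; hence
such a cycle has a kernel exactly when its length is even. For finite digraphs
an \emph{odd cycle}, that is, a cycle of odd length, is the only obstruction:
by Richardson's theorem, every finite digraph without odd cycles has a kernel.
The same holds for every digraph without odd cycles that has no \emph{ray},
that is, no one-way infinite path $r_0\to r_1\to r_2\to\cdots$.

Rays alone do no harm when out-degrees are finite. Suppose that $G$ has no odd
cycle and that every vertex has finitely many out-neighbors. For each $v$, the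
sets $K$ satisfying \eqref{eq:nor} at $v$ form a closed subset of the compact
space $\{0,1\}^{V(G)}$, because the condition involves finitely many
coordinates. For a finite set $S$ of vertices, Richardson's theorem gives a
kernel of the subgraph induced by $S$ and its out-neighbors, and this kernel
satisfies \eqref{eq:nor} at every $v\in S$. By compactness $G$ has a kernel.

With rays and infinite out-degrees together, kernels can fail to exist. Let
$(\omega,<)$ be the acyclic digraph on the natural numbers with an edge
$i\to j$ whenever $i<j$. An independent set has at most one element; the empty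
set is not a kernel, and $\{k\}$ is not a kernel because $k+1$ sends no edge to
$k$. The following notion describes how the infinite out-degrees interact with
the ray in this example. A vertex $v$ \emph{dominates} a ray $R$ if there is an
\emph{infinite fan} from $v$ to $R$: infinitely many paths from $v$ to vertices
of $R$ that pairwise share only $v$. A vertex of finite out-degree dominates no
ray, since the nontrivial paths of a fan begin with distinct edges. In
$(\omega,<)$ every vertex $i$ dominates the ray $0\to1\to2\to\cdots$ through
the edges $i\to j$. One dominating vertex need not be an obstruction: a ray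
together with a new vertex sending an edge to each $r_j$ has the kernel
$\{r_0,r_2,r_4,\dots\}$. A digraph is called \emph{safe} if none of its rays is
dominated by infinitely many vertices. Safety holds for finite, rayless and
finite out-degree digraphs, and it excludes $(\omega,<)$. One may therefore
guess that odd cycles and unsafe rays are the only obstructions.

Part of this guess is a theorem. For a ray $R$ let $A^*_G(R)$ be the set of
vertices from which some vertex of $R$ is reachable, and write $Q\simeq R$ if
$A^*_G(Q)=A^*_G(R)$. Equivalently, every vertex of each ray reaches the other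
ray. The classes of the equivalence relation $\simeq$ are the
\emph{$\simeq$-ends} of $G$, or simply its \emph{ends}. It is known that every
safe digraph without odd cycles that has finitely many ends is kernel-perfect,
and some safe digraphs without odd cycles with infinitely many ends are also
known to be kernel-perfect. The authors of \cite{finends} write: ``It seems
plausible to conjecture that safety ensures solvability of graphs with
arbitrary number of ends, but proving this remains an open problem.'' The
question is thus whether every safe digraph without odd cycles, with any number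
of ends, has a kernel. We show in ZFC that the answer is no.

\begin{theorem}\label{thm:main}
There is a digraph $G$ with $\aleph_1$ vertices such that
\begin{enumerate}
\item[(1)] $G$ has no cycles, hence no odd cycles;
\item[(2)] no vertex of $G$ dominates any ray of $G$, so $G$ is safe;
\item[(3)] $G$ has no kernel.
\end{enumerate}
\end{theorem}

The failure is present everywhere in $G$. A \emph{semikernel} is an independent
set $L$ such that every out-neighbor of a vertex of $L$ has an out-neighbor in
$L$. A set $X$ of vertices is \emph{forward-closed} if it contains all
out-neighbors of its elements.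

\begin{theorem}\label{thm:strong}
The digraph $G$ constructed for Theorem~\ref{thm:main} moreover
\begin{enumerate}
\item[(1)] has no nonempty semikernel, and hence no nonempty forward-closed
subset of $G$ induces a solvable digraph;
\item[(2)] has exactly $2^{\aleph_0}$ ends.
\end{enumerate}
\end{theorem}

The example is uncountable, and we do not settle the case of countable
digraphs.

Section~\ref{sec:idea} presents the two devices behind the construction in
their smallest form, and Section~\ref{sec:G} defines $G$ and proves part (1) of
Theorem~\ref{thm:main}. Parts (2) and (3) are proved in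
Sections~\ref{sec:safe} and~\ref{sec:kernel}, and the two parts of
Theorem~\ref{thm:strong} in Sections~\ref{sec:semi} and~\ref{sec:ends}.

\medskip\noindent\textbf{Ordinals.} As usual, $\omega=\{0,1,2,\dots\}$ and
$\omega_1$ is the set of countable ordinals, of cardinality $\aleph_1$. We use
four standard facts.
\begin{enumerate}
\item[(O1)] Every nonempty set of ordinals has a least element; hence there is
no infinite strictly decreasing sequence of ordinals.
\item[(O2)] For every sequence $(\beta_k)_{k\in\omega}$ in $\omega_1$ there is
$\alpha<\omega_1$ with $\beta_k<\alpha$ for all $k$.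
\item[(O3)] Every uncountable subset of $\omega_1$ is unbounded in $\omega_1$,
because each countable ordinal has countably many predecessors.
\item[(O4)] The set $\{0,1\}^\omega$ is uncountable, so by the axiom of choice
it has a subset of size $\aleph_1$.
\end{enumerate}

\section{Two devices}\label{sec:idea}

By \eqref{eq:nor}, a vertex $\bar w$ whose only out-neighbor is $w$ computes
the negation of ``$w\in K$'', and a vertex with many out-neighbors computes the
conjunction of the negations. We use this to make a kernel compute an ordinal
that decreases forever. The first device produces the descent but is unsafe;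
the second one restores safety.

\subsection{A counter that decreases forever}\label{sub:counter}

Let $D$ have vertices $p(l,\alpha)$, $\bar p(l,\alpha)$, $e(l,\alpha)$ for
integers $l\ge0$ and $\alpha\ge1$, and edges
\begin{gather*}
 \bar p(l,\alpha)\to p(l,\alpha),\qquad
 p(l,\alpha)\to e(l,\beta)\ \ (\beta\ge\alpha),\\
 e(l,\alpha)\to p(l+1,\beta)\ \ (1\le\beta<\alpha),\qquad
 e(l,\alpha)\to\bar p(l+1,\alpha).
\end{gather*}
Every edge either raises $l$ or keeps $l$ and advances in the order
$\bar p,p,e$, so $D$ is acyclic. Suppose that $K$ is a kernel. Then
$e(l,\alpha)\in K$ if and only if $p(l+1,\beta)\notin K$ for all $\beta<\alpha$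
and $\bar p(l+1,\alpha)\notin K$, that is, if and only if $\alpha$ is the least
index with $p(l+1,\alpha)\in K$. So for each $l$ at most one $e(l,\alpha)$ lies
in $K$; let $\nu(l)$ be this $\alpha$, or $0$ if there is none. Then
$p(l,\alpha)\in K$ if and only if $\nu(l)<\alpha$. The least $\alpha$ with
$p(l+1,\alpha)\in K$ is therefore $\nu(l+1)+1$, and $\nu(l)=\nu(l+1)+1$ for all
$l$. No sequence of natural numbers does this, so $D$ has no kernel.

But $D$ is not safe. Let $R$ be the ray
$p(0,1)\to e(0,1)\to\bar p(1,1)\to p(1,1)\to e(1,1)\to\cdots$. For fixed $l$
and each $\alpha\ge2$ take the path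
\[
 p(l,1)\to e(l,\alpha)\to\bar p(l+1,\alpha)\to p(l+1,\alpha)\to e(l+1,\alpha)
 \to\cdots\to e(l+\alpha,\alpha)\to p(l+\alpha+1,1).
\]
Its inner vertices have second coordinate $\alpha$, and the endpoints are
distinct vertices of $R$. So these paths form an infinite fan, and every
$p(l,1)$ dominates $R$. The fans arise because each possible value $\alpha$ of
the counter has its own channel through all levels. To destroy them we want a
finite set of vertices that cuts each vertex off from the far part of each
ray, while the counter still has infinitely many possible values.

\subsection{Reading the tail of a sequence}\label{sub:tail}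

Suppose a digraph contains vertices $y_k$, $a_n$, $q_i$ ($k,n,i\in\omega$) such
that the out-neighbors of $a_n$ are the $y_k$ with $k\ge n$ and the
out-neighbors of $q_i$ are the $a_n$ with $n\ge i$. In any kernel $K$,
\begin{align*}
 a_n\in K&\iff y_k\notin K\text{ for all }k\ge n,\\
 q_i\in K&\iff\text{for every $n\ge i$ some $k\ge n$ has $y_k\in K$}\\
 &\iff y_k\in K\text{ for infinitely many }k.
\end{align*}
The last condition does not depend on $i$: all $q_i$ compute the same property
of the sequence $(y_k)$, since the property depends only on the tail. On the
other hand, a path $q_i\to a_n\to y_k$ has $i\le n\le k$. So among the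
infinitely many $q_i$, only $q_0,\dots,q_k$ lead to $y_k$ in this way.

This suggests replacing the line of levels by a tree in which every node
$\sigma$ has infinitely many children $\sigma k$. The value at $\sigma$ is
stored in infinitely many vertices $c(\sigma,0),c(\sigma,1),\dots$, and
$c(\sigma,i)$ looks only at the children $\sigma k$ with $k\ge i$. A ray
passing through $\sigma$ continues into a single child $\sigma k$, and that
child is seen only by $c(\sigma,0),\dots,c(\sigma,k)$. These vertices form the
finite cut.

\subsection{The price: countable ordinals and their codes}\label{sub:price}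

The value $\nu(\sigma)$ must now depend only on the tail of the sequence
$(\nu(\sigma k))_{k\in\omega}$, and it must exceed some term. The counter took
the least $\alpha$ above the value of the next level; the tail version takes
the least $\alpha$ such that $\nu(\sigma k)<\alpha$ for infinitely many $k$. If
all children have value $j$, this is $j+1$, as before. If $\nu(\sigma k)=k$,
however, no natural number qualifies, and the least $\alpha$ is $\omega$. So
the range of values must contain an upper bound for each of its sequences, and
by (O2) the countable ordinals have this property. There are then $\aleph_1$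
possible values and only countably many vertices $c(\sigma,i)$ to carry them.
By (O4) this is enough: we assign to each ordinal $\alpha$ its own sequence
$x_\alpha\in\{0,1\}^\omega$ and let $c(\sigma,i)$ carry the $i$th bit.

\section{The digraph $G$}\label{sec:G}

\noindent\textbf{The tree.} Let $T=\omega^{<\omega}$ be the set of finite
sequences of natural numbers, called \emph{nodes}. We write $|\sigma|$ for the
length of $\sigma$ and $\sigma k$ for $\sigma$ extended by $k$; the nodes
$\sigma k$ are the \emph{children} of $\sigma$. For $b\in\omega^\omega$ let
$b{\restriction}l=(b(0),\dots,b(l-1))$, so that $b{\restriction}(l+1)$ is the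
child $(b{\restriction}l)\,b(l)$ of $b{\restriction}l$.

\medskip\noindent\textbf{The codes.} Let $\Omega=\{\alpha:1\le\alpha<\omega_1\}$.
By (O4) take a subset of $\{0,1\}^\omega$ of size $\aleph_1$ containing the
zero sequence, and let $\mathcal X$ be the set of all sequences that differ
from one of its members in finitely many coordinates. Each sequence has
countably many such modifications, so $\mathcal X$ has size $\aleph_1$, and it
is closed under finite changes. Enumerate $\mathcal X$ without repetition as
$(x_\alpha)_{\alpha\in\Omega}$ with $x_1=(0,0,0,\dots)$, and put
\[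
 Z_i=\{\alpha\in\Omega: x_\alpha(i)=0\}\qquad(i\in\omega).
\]
Then $1\in Z_i$. Flipping coordinate $i$ is a bijection of $\mathcal X$ that
exchanges the codes indexed by $Z_i$ with those indexed by
$\Omega\setminus Z_i$; since $\Omega$ is uncountable, so is $Z_i$. The proof of
Theorem~\ref{thm:main} uses only that the codes $x_\alpha$ are distinct. The
properties of $Z_i$ serve Theorem~\ref{thm:strong}.

\medskip\noindent\textbf{Vertices.} For $\sigma\in T$, $\alpha\in\Omega$ and
$i,n\in\omega$, the digraph $G$ has the vertices
\[
 p(\sigma,\alpha),\ \ e(\sigma,\alpha),\ \ d(\sigma,i),\ \ c(\sigma,i),\ \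
 m(\sigma,\alpha,i),\ \ \bar q(\sigma,\alpha,i),\ \ q(\sigma,\alpha,i),\ \
 a(\sigma,\alpha,n),
\]
which are said to be \emph{at the node $\sigma$}; the letter is the \emph{type}
of the vertex.

\medskip\noindent\textbf{Edges.}
\begin{enumerate}
\item[(E1)] $p(\sigma,\alpha)\to e(\sigma,\beta)$ for all $\beta\ge\alpha$;
\item[(E2)] for all $i$: $e(\sigma,\alpha)\to c(\sigma,i)$ if $x_\alpha(i)=0$,
and $e(\sigma,\alpha)\to d(\sigma,i)$ if $x_\alpha(i)=1$;
\item[(E3)] $d(\sigma,i)\to c(\sigma,i)$;
\item[(E4)] $c(\sigma,i)\to m(\sigma,\alpha,i)$ for all $\alpha\in Z_i$;
\item[(E5)] $m(\sigma,\alpha,i)\to q(\sigma,\beta,i)$ for $1\le\beta<\alpha$,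
and $m(\sigma,\alpha,i)\to\bar q(\sigma,\alpha,i)$;
\item[(E6)] $\bar q(\sigma,\alpha,i)\to q(\sigma,\alpha,i)$;
\item[(E7)] $q(\sigma,\alpha,i)\to a(\sigma,\alpha,n)$ for all $n\ge i$;
\item[(E8)] $a(\sigma,\alpha,n)\to p(\sigma k,\alpha)$ for all $k\ge n$.
\end{enumerate}

The edges (E7) and (E8) are the device of Section~\ref{sub:tail}, once for each
$\alpha$, with $y_k=p(\sigma k,\alpha)$. The edges (E1), (E5), (E6) come from
the counter, whose vertex $e$ has been split into a vertex $m$ that finds a
minimum and a vertex $e$ that reports it. Between the two, (E4) encodes the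
minimum in the bits $c(\sigma,i)$, and (E2), (E3) decode it. Each bit $i$ has
its own copies of $m$, $\bar q$, $q$, so that a path remembers $i$ until it
uses (E7). Figure~\ref{fig:node} shows the edges.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\node (p) at (0,0) {$p(\rho,\alpha)$};
\node (e) at (2.5,0) {$e(\rho,\beta)$};
\node (d) at (4.2,1.3) {$d(\rho,i)$};
\node[draw] (c) at (5.9,0) {$c(\rho,i)$};
\node (m) at (9,0) {$m(\rho,\gamma,i)$};
\node (qb) at (11,-1.1) {$\bar q(\rho,\gamma,i)$};
\node (q) at (9,-2.2) {$q(\rho,\delta,i)$};
\node (a) at (5.9,-2.2) {$a(\rho,\delta,n)$};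
\node (pp) at (2.5,-2.2) {$p(\rho k,\delta)$};
\draw[->] (p) -- node[above] {$\beta\ge\alpha$} (e);
\draw[->] (e) -- node[below] {$x_\beta(i)=0$} (c);
\draw[->] (e) -- node[above left] {$x_\beta(i)=1$} (d);
\draw[->] (d) -- (c);
\draw[->] (c) -- node[above] {$x_\gamma(i)=0$} (m);
\draw[->] (m) -- node[left] {$\delta<\gamma$} (q);
\draw[->] (m) -- (qb);
\draw[->] (qb) -- node[below right] {$\delta=\gamma$} (q);
\draw[->] (q) -- node[above] {$n\ge i$} (a);
\draw[->,thick] (a) -- node[above] {$k\ge n$} (pp);
\end{tikzpicture}
\caption{The edges of $G$ that start at a node $\rho$; each label is the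
condition under which the edge is present. Only the thick edge leaves the node.
A path that enters $\rho$ at a vertex $p(\rho,\alpha)$ and leaves to the child
$\rho k$ passes through a vertex $c(\rho,i)$ with $i\le n\le k$.}
\label{fig:node}
\end{figure}

Since $T$ is countable and $\Omega$ has size $\aleph_1$, the digraph $G$ has
$\aleph_1$ vertices.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $G$ is acyclic, and a path has at most eight vertices at any node.
\item[(b)] If a path leads from a vertex at $\tau$ to a vertex at $\tau'$, then
$\tau$ is an initial segment of $\tau'$, and the path visits exactly the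
initial segments of $\tau'$ of length at least $|\tau|$, in order of length.
\item[(c)] Every vertex has an out-neighbor.
\end{enumerate}
\end{lemma}

\begin{proof}
An edge of the kinds (E1)--(E7) stays at its node and strictly advances in the
order $p,e,d,c,m,\bar q,q,a$ of the eight types. An edge of the kind (E8) leads
from a node to one of its children. This gives (a) and (b). For (c), we have
$c(\sigma,i)\to m(\sigma,1,i)$ because $1\in Z_i$; further
$p(\sigma,\alpha)\to e(\sigma,\alpha)$, $e(\sigma,\alpha)\to c(\sigma,0)$ or
$d(\sigma,0)$, $q(\sigma,\alpha,i)\to a(\sigma,\alpha,i)$ and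
$a(\sigma,\alpha,n)\to p(\sigma n,\alpha)$; and (E3), (E5), (E6) give
out-neighbors to the vertices of types $d$, $m$, $\bar q$.
\end{proof}

Part (a) contains Theorem~\ref{thm:main}(1).

\section{Finite cuts along rays}\label{sec:safe}

\begin{lemma}\label{lem:cut}
Let a path start at a node that is a proper initial segment of $\rho$ and
contain a vertex at the node $\rho k$. Then it contains $c(\rho,i)$ for some
$i\le k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(b) the path enters $\rho$ from its parent and leaves
$\rho$ to $\rho k$. Both steps are edges (E8). So the part of the path at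
$\rho$ begins at a vertex of type $p$ and ends at some $a(\rho,\delta,n)$ with
$n\le k$. Following (E1)--(E7), this part has the form
\[
 p(\rho,\alpha),\ e(\rho,\beta),\ [d(\rho,i)],\ c(\rho,i),\ m(\rho,\gamma,i),\
 [\bar q(\rho,\gamma,i)],\ q(\rho,\delta,i),\ a(\rho,\delta,n),
\]
where bracketed vertices may be absent and the index $i$ is the same
throughout. The last edge requires $n\ge i$ by (E7). Hence $i\le n\le k$.
\end{proof}

Let $R$ be a ray of $G$. By Lemma~\ref{lem:basic}, $R$ has at most eight
vertices at each node and moves from nodes to children, so there are a unique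
$b\in\omega^\omega$ and an $l_0$ such that $R$ visits exactly the nodes
$b{\restriction}l$ with $l\ge l_0$. We say that $R$ is \emph{along} $b$. By
Lemma~\ref{lem:cut}, $R$ contains a vertex $c(b{\restriction}l,i)$ for every
$l>l_0$. Conversely, every $b$ has a ray along it. Since $x_1$ is the zero
sequence, for every node $\rho$ and every $k$ there is the path
\begin{multline}\label{eq:segment}
 c(\rho,0)\to m(\rho,1,0)\to\bar q(\rho,1,0)\to q(\rho,1,0)\to a(\rho,1,0)\\
 \to p(\rho k,1)\to e(\rho k,1)\to c(\rho k,0),
\end{multline}
and concatenating these paths for $\rho=b{\restriction}l$, $k=b(l)$,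
$l=0,1,2,\dots$ gives a ray $R_b$ along $b$.

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
Let $R$ be a ray along $b$ and let $v$ be a vertex at the node $\tau$. The cut
is placed one level below $v$, so that paths from $v$ have to traverse the
whole node: put $l=|\tau|+1$, $\rho=b{\restriction}l$ and
\[
 F=\{c(\rho,i): i\le b(l)\}.
\]
This set is finite, and $v\notin F$ because $|\rho|\ne|\tau|$. Call a vertex of
$R$ \emph{far} if it is at a node $b{\restriction}j$ with $j\ge l+1$. All but
finitely many vertices of $R$ are far.

Let $P$ be a path from $v$ to a far vertex, at $b{\restriction}j$ say. By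
Lemma~\ref{lem:basic}(b), $\tau$ is the initial segment of $b{\restriction}j$
of length $l-1$, hence a proper initial segment of $\rho$, and $P$ visits
$b{\restriction}(l+1)=\rho\,b(l)$. By Lemma~\ref{lem:cut}, $P$ meets $F$.

Now consider any family of paths from $v$ to $R$ that pairwise share only $v$.
Since $v\notin F$, they meet $F$ in disjoint sets, so at most $|F|$ of them end
at far vertices. The others have distinct endpoints, because only the trivial
path ends at $v$, and these endpoints lie in the finite set of vertices of $R$
that are not far. So the family is finite, and $v$ does not dominate $R$.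
\end{proof}

\begin{remark}\label{rem:E7}
The condition $n\ge i$ in (E7) is what makes $G$ safe. Let $G'$ arise from $G$
by allowing all $n\ge0$ in (E7). Fix $b$ and $l$, and choose distinct ordinals
$\alpha_j\in Z_j\setminus\{1\}$ for $j>l$. In $G'$ let $P_j$ start with
$p(b{\restriction}l,1)\to e(b{\restriction}l,\alpha_j)$, continue at the nodes
$\rho=b{\restriction}l,\dots,b{\restriction}(j-1)$ by
\begin{multline*}
 e(\rho,\alpha_j)\to c(\rho,j)\to m(\rho,\alpha_j,j)\to\bar q(\rho,\alpha_j,j)
 \to q(\rho,\alpha_j,j)\\ \to a(\rho,\alpha_j,0)\to p(\rho k,\alpha_j)\to
 e(\rho k,\alpha_j)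
\end{multline*}
with $k=b(|\rho|)$, and end at $\rho=b{\restriction}j$ with
$e(\rho,\alpha_j)\to c(\rho,j)\to m(\rho,\alpha_j,j)\to q(\rho,1,j)\to
a(\rho,1,0)\in R_b$. Every inner vertex of $P_j$ carries $j$ or $\alpha_j$ as
an index, and the endpoints are at distinct nodes. So the $P_j$ form an
infinite fan, and every $p(b{\restriction}l,1)$ dominates $R_b$ in $G'$.
\end{remark}

\section{A kernel forces an infinite descent}\label{sec:kernel}

Suppose that $K$ is a kernel of $G$. We read off a value at each node from the
bits. Define $C_\sigma\in\{0,1\}^\omega$ by $C_\sigma(i)=1$ if and only if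
$c(\sigma,i)\in K$, and put
\[
 \nu(\sigma)=\begin{cases}\beta&\text{if $C_\sigma=x_\beta$ with
 $\beta\in\Omega$,}\\ 0&\text{if $C_\sigma\notin\mathcal X$.}\end{cases}
\]
This is well defined because the codes are distinct. The default value $0$,
which is smaller than every element of $\Omega$, lets us speak of the values of
the children before we know that they are codes. By (O2) some
$\alpha\in\Omega$ exceeds all $\nu(\sigma k)$, $k\in\omega$, so by (O1) we may
define
\[
 \mu(\sigma)=\min\{\alpha\in\Omega:\ \nu(\sigma k)<\alpha
 \text{ for infinitely many }k\}.
\]

\begin{lemma}\label{lem:meaning}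
For all $\sigma\in T$, $\alpha\in\Omega$ and $i,n\in\omega$:
\begin{enumerate}
\item[(a)] $e(\sigma,\alpha)\in K\iff\nu(\sigma)=\alpha$;
\item[(b)] $p(\sigma,\alpha)\in K\iff\nu(\sigma)<\alpha$;
\item[(c)] $a(\sigma,\alpha,n)\in K\iff\nu(\sigma k)\ge\alpha$ for all $k\ge n$;
\item[(d)] $q(\sigma,\alpha,i)\in K\iff\nu(\sigma k)<\alpha$ for infinitely
many $k$;
\item[(e)] $m(\sigma,\alpha,i)\in K\iff\alpha=\mu(\sigma)$;
\item[(f)] $c(\sigma,i)\in K\iff x_{\mu(\sigma)}(i)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each item is \eqref{eq:nor} at the vertex in question, combined with the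
previous item.

(a) By (E3), $d(\sigma,i)\notin K$ if and only if $C_\sigma(i)=1$. By (E2),
$e(\sigma,\alpha)\in K$ if and only if $c(\sigma,i)\notin K$ whenever
$x_\alpha(i)=0$ and $d(\sigma,i)\notin K$ whenever $x_\alpha(i)=1$. This says
$C_\sigma(i)=x_\alpha(i)$ for all $i$, that is, $\nu(\sigma)=\alpha$.

(b) By (E1) and (a), $p(\sigma,\alpha)\in K$ if and only if
$\nu(\sigma)\ne\beta$ for all $\beta\ge\alpha$.

(c) By (E8), $a(\sigma,\alpha,n)\in K$ if and only if
$p(\sigma k,\alpha)\notin K$ for all $k\ge n$; apply (b) at the nodes
$\sigma k$.

(d) By (E7) and (c), $q(\sigma,\alpha,i)\in K$ if and only if for every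
$n\ge i$ some $k\ge n$ has $\nu(\sigma k)<\alpha$.

(e) By (E6), $\bar q(\sigma,\alpha,i)\notin K$ if and only if
$q(\sigma,\alpha,i)\in K$. So by (E5), $m(\sigma,\alpha,i)\in K$ if and only if
$\alpha$ is the least element of $\Omega$ with $q(\sigma,\alpha,i)\in K$, and
by (d) this least element is $\mu(\sigma)$.

(f) By (E4) and (e), $c(\sigma,i)\in K$ if and only if $\mu(\sigma)\notin Z_i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(3)]
Let $K$ be a kernel. Lemma~\ref{lem:meaning}(f) says $C_\sigma=x_{\mu(\sigma)}$,
so $\nu(\sigma)=\mu(\sigma)$ for every node $\sigma$. By the definition of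
$\mu(\sigma)$, every node $\sigma$ has a child $\sigma k$ with
$\nu(\sigma k)<\nu(\sigma)$. Starting at the empty sequence and passing to such
a child at each step, we obtain an infinite strictly decreasing sequence of
ordinals, contrary to (O1).
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:omega}
Uncountability was used once, for the existence of $\mu(\sigma)$, and there it
matters. Define a countable digraph by the same rules with $\Omega$ replaced by
$\{1,2,3,\dots\}$ and with distinct codes $x_1,x_2,\dots$ none of which is
$(1,1,1,\dots)$. It has a kernel. Define $\nu\colon T\to\omega$ from the root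
on: the empty sequence has value $0$; if $\nu(\sigma)=0$ put $\nu(\sigma k)=k$,
and if $\nu(\sigma)=j\ge1$ put $\nu(\sigma k)=j-1$, for all $k$. Then
$\mu(\sigma)=\nu(\sigma)$ if $\nu(\sigma)\ge1$, and $\mu(\sigma)$ does not
exist if $\nu(\sigma)=0$. Let $K$ contain the vertices of types $e,p,a,q$ given
by (a)--(d), the vertices $m(\sigma,\alpha,i)$ with $\alpha=\nu(\sigma)$, the
vertices $c(\sigma,i)$ with $\nu(\sigma)\notin Z_i$, and the vertices of types
$d$, $\bar q$ whose out-neighbor is not in $K$. Then $C_\sigma=x_{\nu(\sigma)}$
if $\nu(\sigma)\ge1$, and $C_\sigma=(1,1,1,\dots)$ is not a code if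
$\nu(\sigma)=0$; so the computations in the proof of Lemma~\ref{lem:meaning}
verify \eqref{eq:nor} at every vertex. The descent stops at value $0$ and
restarts at unboundedly large values, which (O2) forbids in $G$.
\end{remark}

\section{Semikernels}\label{sec:semi}

A semikernel is a partial solution of the system \eqref{eq:nor}. Every kernel
is a semikernel, and so is $\{s\}$ for a vertex $s$ without out-neighbors,
which is why Lemma~\ref{lem:basic}(c) is needed here. Let $L$ be a semikernel
of $G$. Call a vertex \emph{true} if it lies in $L$, \emph{false} if it has an
out-neighbor in $L$, and \emph{determined} if it is true or false. The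
definition of a semikernel gives three rules:
\begin{enumerate}
\item[(T)] all out-neighbors of a true vertex are false;
\item[(F)] a false vertex has a true out-neighbor;
\item[(I)] no vertex is both true and false.
\end{enumerate}
In particular, if $d(\sigma,i)$ is true then $c(\sigma,i)$ is false, and if
$d(\sigma,i)$ is false then $c(\sigma,i)$ is true; the same holds for
$\bar q(\sigma,\alpha,i)$ and $q(\sigma,\alpha,i)$.

The argument of Section~\ref{sec:kernel} does not apply as it stands. Some bits
$c(\sigma,i)$ may be undetermined, so that $C_\sigma$ and $\nu(\sigma)$ are not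
defined, and a vertex all of whose out-neighbors are false need not be true. We
may only reason forward, from the status of a vertex to that of its
out-neighbors. So we attach the ordinal to $\sigma$ through true vertices at
the children. For a kernel, $\mu(\sigma)$ is the least $\alpha$ with
$p(\sigma k,\alpha)\in K$ for infinitely many $k$, by
Lemma~\ref{lem:meaning}(b), and this description makes sense for $L$: let
\[
 S(\sigma)=\{\alpha\in\Omega:\ p(\sigma k,\alpha)\text{ is true for infinitely
 many }k\},
\]
and let $\lambda(\sigma)=\min S(\sigma)$ if $S(\sigma)\ne\emptyset$. We show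
that one determined bit at $\sigma$ makes $S(\sigma)$ nonempty, that all
determined bits agree with the code of $\lambda(\sigma)$, and that $\lambda$
descends.

\begin{lemma}\label{lem:one}
For each node $\rho$, at most one vertex $e(\rho,\beta)$ is true.
\end{lemma}

\begin{proof}
Let $e(\rho,\beta)$ and $e(\rho,\beta')$ be true with $\beta\ne\beta'$. The
codes differ, say $x_\beta(j)=0$ and $x_{\beta'}(j)=1$. By (T), $c(\rho,j)$ and
$d(\rho,j)$ are both false, and the latter makes $c(\rho,j)$ true, contrary to
(I).
\end{proof}

\begin{lemma}\label{lem:q}
\begin{enumerate}
\item[(a)] If $q(\sigma,\alpha,i)$ is true, then $\alpha\in S(\sigma)$.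
\item[(b)] If $q(\sigma,\alpha,i)$ is false, then there is $n$ such that for
every $k\ge n$ some $e(\sigma k,\beta)$ with $\beta\ge\alpha$ is true.
\item[(c)] If $q(\sigma,\alpha,i)$ is false, then no $\gamma\le\alpha$ lies in
$S(\sigma)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (T), $a(\sigma,\alpha,n)$ is false for all $n\ge i$. By (F), for each
$n\ge i$ some $p(\sigma k,\alpha)$ with $k\ge n$ is true.

(b) By (F), some $a(\sigma,\alpha,n)$ is true. By (T), $p(\sigma k,\alpha)$ is
false for all $k\ge n$, and (F) gives the required vertices of type $e$.

(c) Let $n$ be as in (b), let $\gamma\le\alpha$, and let $p(\sigma k,\gamma)$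
be true. By (T), all $e(\sigma k,\beta)$ with $\beta\ge\gamma$ are false, in
particular those with $\beta\ge\alpha$. By (b) and (I), $k<n$. So
$p(\sigma k,\gamma)$ is true for finitely many $k$ only.
\end{proof}

\begin{lemma}\label{lem:c}
If $c(\sigma,i)$ is determined, then $S(\sigma)\ne\emptyset$. Moreover,
$x_{\lambda(\sigma)}(i)=0$ if $c(\sigma,i)$ is false, and
$x_{\lambda(\sigma)}(i)=1$ if $c(\sigma,i)$ is true.
\end{lemma}

\begin{proof}
\emph{Let $c(\sigma,i)$ be false.} By (F), $m(\sigma,\alpha,i)$ is true for
some $\alpha\in Z_i$. By (T), $q(\sigma,\beta,i)$ is false for all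
$\beta<\alpha$, and $\bar q(\sigma,\alpha,i)$ is false, so that
$q(\sigma,\alpha,i)$ is true. By Lemma~\ref{lem:q}(a), $\alpha\in S(\sigma)$,
and by Lemma~\ref{lem:q}(c), no $\beta<\alpha$ lies in $S(\sigma)$. Hence
$\lambda(\sigma)=\alpha\in Z_i$.

\emph{Let $c(\sigma,i)$ be true.} For every $\alpha\in Z_i$ the vertex
$m(\sigma,\alpha,i)$ is false by (T), so it has a true out-neighbor. If this is
$q(\sigma,\beta,i)$ with $\beta<\alpha$, then $\beta\in S(\sigma)$ by
Lemma~\ref{lem:q}(a). If it is $\bar q(\sigma,\alpha,i)$, then
$q(\sigma,\alpha,i)$ is false. So for every $\alpha\in Z_i$,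
\begin{equation}\label{eq:alt}
 \text{some $\beta<\alpha$ lies in $S(\sigma)$,\quad or\quad
 $q(\sigma,\alpha,i)$ is false.}
\end{equation}
To see that $S(\sigma)\ne\emptyset$ we exclude the second alternative for one
$\alpha$. As \eqref{eq:alt} is available only for $\alpha\in Z_i$, this is
where $Z_i$ has to be large. For each $k$ let $\beta_k$ be the ordinal $\beta$
for which $e(\sigma k,\beta)$ is true, which is unique by Lemma~\ref{lem:one},
and let $\beta_k=0$ if there is none. By (O2) and (O3), the uncountable set
$Z_i$ contains an $\alpha$ with $\beta_k<\alpha$ for all $k$. If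
$q(\sigma,\alpha,i)$ were false, Lemma~\ref{lem:q}(b) would give a $k$ with
$\beta_k\ge\alpha$. So the first alternative holds for this $\alpha$, and
$S(\sigma)\ne\emptyset$.

Let $\lambda=\lambda(\sigma)$ and suppose that $\lambda\in Z_i$. Apply
\eqref{eq:alt} to $\alpha=\lambda$. The first alternative contradicts the
minimality of $\lambda$, and the second gives $\lambda\notin S(\sigma)$ by
Lemma~\ref{lem:q}(c). Hence $x_\lambda(i)=1$.
\end{proof}

\begin{lemma}\label{lem:descent}
If $S(\sigma)\ne\emptyset$, then there is $k$ with $S(\sigma k)\ne\emptyset$
and $\lambda(\sigma k)<\lambda(\sigma)$.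
\end{lemma}

\begin{proof}
Put $\lambda=\lambda(\sigma)$, choose $k$ such that $p(\sigma k,\lambda)$ is
true, and write $\rho=\sigma k$. By (T), $e(\rho,\beta)$ is false for all
$\beta\ge\lambda$. For each such $\beta$, rule (F) and (E2) give a $j$ with
\begin{equation}\label{eq:mismatch}
 \text{$x_\beta(j)=0$ and $c(\rho,j)$ is true,\quad or\quad
 $x_\beta(j)=1$ and $c(\rho,j)$ is false;}
\end{equation}
in the second case the true out-neighbor is $d(\rho,j)$. Taking
$\beta=\lambda$, we find a determined vertex $c(\rho,j)$, so
$S(\rho)\ne\emptyset$ by Lemma~\ref{lem:c}. If $\lambda(\rho)\ge\lambda$, then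
\eqref{eq:mismatch} holds for $\beta=\lambda(\rho)$ and some $j$, and both
alternatives contradict Lemma~\ref{lem:c} at the node $\rho$. Hence
$\lambda(\rho)<\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(1)]
Suppose that $L$ is a nonempty semikernel. Every determined vertex has a
determined out-neighbor: a true vertex has an out-neighbor by
Lemma~\ref{lem:basic}(c), which is false by (T), and a false vertex has a true
out-neighbor by (F). Starting at a vertex of $L$ and following determined
vertices, we obtain a ray, because $G$ is acyclic. Every ray contains a vertex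
of type $c$ (Section~\ref{sec:safe}), so some $c(\sigma,i)$ is determined. By
Lemma~\ref{lem:c}, $S(\sigma)\ne\emptyset$, and repeated application of
Lemma~\ref{lem:descent} yields an infinite strictly decreasing sequence of
ordinals, contrary to (O1).

Let $X\ne\emptyset$ be forward-closed and suppose that $K$ is a kernel of the
induced subgraph $G[X]$. Then $K\ne\emptyset$, since a vertex of $X$ lies in
$K$ or has an out-neighbor in $K$, and $K$ is independent in $G$. An
out-neighbor $w$ of a vertex of $K$ lies in $X$, since $X$ is forward-closed,
and not in $K$, by independence; so $w$ has an out-neighbor in $K$. Thus $K$ is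
a nonempty semikernel of $G$, which is impossible.
\end{proof}

\section{The ends of $G$}\label{sec:ends}

We show that the ends of $G$ correspond to the branches of the tree $T$. For
$b\in\omega^\omega$ let $N_b$ be the set of vertices $u$ such that, for some
$l$, the vertex $u$ is at the node $b{\restriction}l$ and some vertex at the
node $b{\restriction}(l+1)$ is reachable from $u$.

\begin{lemma}\label{lem:Nb}
If $R$ is a ray along $b$, then $A^*_G(R)=N_b$.
\end{lemma}

\begin{proof}
Let $u\in A^*_G(R)$ be at the node $\tau$. Continuing along $R$, we see that
some vertex of $R$ at a node $b{\restriction}j$ with $j>|\tau|$ is reachable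
from $u$. By Lemma~\ref{lem:basic}(b), $\tau=b{\restriction}l$ for $l=|\tau|$,
and the path visits $b{\restriction}(l+1)$. So $u\in N_b$.

Conversely, let $u\in N_b$ be at $b{\restriction}l$. We use two facts about a
node $\rho$. First, every $c(\rho,i)$ is reachable from every $p(\rho,\alpha)$:
take $p(\rho,\alpha)\to e(\rho,\alpha)$ and go on to $c(\rho,i)$ directly or
through $d(\rho,i)$, according to $x_\alpha(i)$. Second, by
\eqref{eq:segment}, every $p(\rho k,1)$ is reachable from $c(\rho,0)$. A path
from $u$ to the node $b{\restriction}(l+1)$ enters it by (E8), at a vertex of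
type $p$. Alternating the two facts, we see by induction on $j$ that every
$c(b{\restriction}j,i)$ with $j\ge l+1$ is reachable from $u$. The ray $R$
contains a vertex $c(b{\restriction}j,i)$ for every large $j$, so
$u\in A^*_G(R)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(2)]
Every ray is along a unique $b\in\omega^\omega$, and every $b$ has the ray
$R_b$ along it. By Lemma~\ref{lem:Nb}, two rays along the same $b$ belong to
the same end. Let $b\ne b'$ and choose $l$ with
$b{\restriction}l\ne b'{\restriction}l$. Then $c(b{\restriction}l,0)\in N_b$ by
\eqref{eq:segment}, while $c(b{\restriction}l,0)\notin N_{b'}$, because the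
node $b{\restriction}l$ is not an initial segment of $b'$. So $N_b\ne N_{b'}$,
and rays along $b$ and $b'$ belong to different ends. Hence the ends of $G$
correspond bijectively to the elements of $\omega^\omega$, of which there are
$2^{\aleph_0}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{finends}
\emph{Kernels of digraphs with finitely many ends},
\texttt{http://www.ii.uib.no/\textasciitilde michal/finEnds.pdf}.

\end{thebibliography}
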